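# Indecomposable balanced bipartite graphs beyond the family $W_{pq}$

## 1. The guess that only $W_{pq}$ resists decomposition

All graphs are finite, simple and bipartite, and the length of a path or cycle is its number of edges. We identify a node set with the subgraph it induces when no confusion can arise, and we write $c\sim d$ when $c$ and $d$ are adjacent.

The problem comes from "Decomposition of Balanced Matrices.", http://www.dtic.mil/dtic/tr/fulltext/u2/a247397.pdf. It concerns graphs that do have cycles of length $\equiv 2 \pmod 4$, but in which each such cycle has a chord. Must such a graph break apart in one of three standard ways? One family, called $W_{pq}$, is known not to break. The answer one would first guess is that this family is the only exception. We make the guess precise, test it on small cases, and then find the place where it gives way.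

**Definition (hole, balanced, restricted balanced).** A hole is a chordless cycle of length at least $4$. A bipartite graph is balanced if it contains no hole of length $4k+2$, so every hole has length $\equiv 0\pmod 4$. It is restricted balanced if it contains no cycle at all, chordless or not, of length $4k+2$.

In matrix language, balanced means that the bipartite $0,1$ incidence matrix has no square submatrix of odd order with exactly two ones in each row and column. The $8$-cycle is restricted balanced. Take the $6$-cycle $1,2,3,4,5,6$ and add the edge $14$; call this graph the domino. Its cycles are two $4$-cycles and the $6$-cycle, and the $6$-cycle has the chord $14$. So the domino is balanced but not restricted balanced. The same is true of $K_{3,3}$, whose holes all have length $4$ and which contains a $6$-cycle.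

**Definition (1-join).** $G$ has a 1-join if $V(G)$ can be partitioned into $H_1,H_2$ with $|H_1|,|H_2|\ge 2$, and there are nonempty sets $A_1\subseteq H_1$, $A_2\subseteq H_2$ such that every node of $A_1$ is adjacent to every node of $A_2$ and these are the only edges between $H_1$ and $H_2$.

Example: in $K_{3,3}$ with sides $\{a_1,a_2,a_3\}$, $\{b_1,b_2,b_3\}$ take $H_1=A_1=\{a_1,a_2\}$, $H_2=\{a_3,b_1,b_2,b_3\}$, $A_2=\{b_1,b_2,b_3\}$.

**Definition (2-join).** $G$ has a 2-join if $V(G)$ can be partitioned into $H_1,H_2$ such that

- there are disjoint nonempty sets $A_1,B_1\subseteq H_1$ and disjoint nonempty sets $A_2,B_2\subseteq H_2$;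
- every node of $A_1$ is adjacent to every node of $A_2$, every node of $B_1$ is adjacent to every node of $B_2$, and these are the only edges between $H_1$ and $H_2$;
- for $i=1,2$, $H_i$ contains a path with one end in $A_i$ and the other in $B_i$;
- for $i=1,2$, if $|A_i|=|B_i|=1$, then the subgraph induced by $H_i$ is not a chordless path.

Example: let $H_1$ be a $4$-cycle with opposite nodes $a_1,b_1$, let $H_2$ be an $8$-cycle with opposite nodes $a_2,b_2$, and add the edges $a_1a_2$ and $b_1b_2$. The last condition excludes trivial splittings: without it, cutting an $8$-cycle into two paths with four nodes each would count as a 2-join.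

**Definition (biclique cutset).** A biclique is a complete bipartite graph with at least one node on each side. A biclique cutset is a node set $S$ that induces a biclique and whose removal disconnects $G$.

Example: in the domino, $S=\{1,4\}$ separates $\{2,3\}$ from $\{5,6\}$. Another kind of biclique appears all through this talk. For a node $y$ with at least one neighbor, the star $\{y\}\cup N(y)$ induces a biclique, because $N(y)$ lies on one side of the bipartition and so has no edges inside.

**Definition ($W_{pq}$, $p,q\ge2$).** Let $H$ be a hole on which distinct nodes $u_1,\dots,u_p,v_1,\dots,v_q,w_1,\dots,w_p,x_1,\dots,x_q$ appear in this order (not necessarily adjacent). Let $Y=\{y_1,\dots,y_p\}$ and $Z=\{z_1,\dots,z_q\}$ be two sets disjoint from $V(H)$ which induce a biclique with sides $Y$, $Z$. Node $y_i$ is adjacent to $u_i,w_i$, and node $z_i$ is adjacent to $v_i,x_i$. Any balanced bipartite graph of this form is called a $W_{pq}$.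

Example: number a $20$-cycle by $0,\dots,19$ and let $y_1,y_2,z_1,z_2$ have neighbors $\{0,10\}$, $\{4,14\}$, $\{5,15\}$, $\{9,19\}$ on it. That this graph is balanced, hence a $W_{22}$, will follow from Theorem 2. It is known that no $W_{pq}$ has a 1-join, a 2-join or a biclique cutset (this also drops out of Theorem 1, as we shall see in Section 8).

**Conjecture.** *Every balanced bipartite graph which is not restricted balanced is either $W_{pq}$ or has a 1-join, a 2-join or a biclique cutset.*

## 2. At most two chords on each side

The domino has a biclique cutset and $K_{3,3}$ has a 1-join, as we saw, so these agree with the guess. The real test is on graphs built like $W_{pq}$, but with the attachments on the hole placed in any way we like.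

So let $G$ be a balanced graph consisting of a hole $H$ and a biclique with sides $Y,Z\neq\emptyset$ off $H$, where each node of $Y\cup Z$ has exactly two neighbors on $H$, all these neighbors being distinct. Call the nodes of $Y\cup Z$ chords and their neighbors on $H$ their ends. Two chords cross if their ends alternate around $H$. An arc is a subpath of $H$. As $G$ is balanced, $|H|\equiv0\pmod4$. Three observations follow from balancedness.

(1) The two arcs between the ends of a chord have length $\equiv2\pmod4$. Indeed, the two ends lie on the same side of the bipartition and are not adjacent, so each arc together with the chord is a hole, two edges longer than the arc. In particular both arcs have nonempty interior.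

(2) Let $y\in Y$, $z\in Z$. An arc from an end of $y$ to an end of $z$ containing no other end of $y$ or $z$ has length $\equiv1\pmod4$. Indeed, the two remaining ends lie outside the arc, so the arc is an induced path. Together with the edge $yz$ it closes to a hole, three edges longer than the arc.

(3) Every $y$ crosses every $z$. Otherwise the four arcs between consecutive ends of $y,z$ would have lengths $\equiv2,1,2,1$ by (1) and (2), so $|H|\equiv 2\pmod 4$.

Suppose $|Z|=1$, say $Z=\{z\}$. Delete the star $\{z\}\cup N(z)$. This deletes $z$, its two ends and all of $Y$; what remains is two nonempty arcs, and $G$ has a biclique cutset. The case $|Y|=1$ is the same.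

Suppose $|Y|=|Z|=2$. If $y_1,y_2$ do not cross, delete the star of $y_1$: this removes $y_1$, its two ends and $z_1,z_2$. What remains is two nonempty arcs and $y_2$, which has both ends in the same arc. Again we have a biclique cutset. The same argument applies to $z_1,z_2$. So if $G$ has no biclique cutset, then all four chords pairwise cross. Now start at an end of one chord $c_1$; up to its other end we meet exactly one end of each of the others, say in the order $c_2,c_3,c_4$. In the second arc of $c_1$ they must occur in the same order, since they pairwise cross. So the cyclic pattern is $c_1c_2c_3c_4c_1c_2c_3c_4$. Up to rotation its types read $yyzzyyzz$ or $yzyzyzyz$. In the second pattern, four consecutive arcs lead from one end of a $y$ to its other end. Each of them joins chords of different types and contains no other ends, so by (2) each is $\equiv1$, and their sum is $\equiv0$. This contradicts (1). The first pattern is that of $W_{22}$.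

So with at most two chords on each side the guess survives: the graph is $W_{22}$ or has a biclique cutset.

## 3. A third chord reconnects the arcs: the graph $G_0$

A sensible person would now try to extend this argument. Assume there is no biclique cutset; take two chords $y_1,y_2$ that do not cross; delete the star of $y_1$; conclude that $G$ falls apart; deduce that all pairs of the same type cross and that $G$ is a $W_{pq}$.

The exact point of failure is the phrase "$G$ falls apart". After deletion of $\{y_1\}\cup N(y_1)$ what remains is two arcs of $H$ and $Y\setminus\{y_1\}$. It is true that $y_2$ does not join the arcs. But if some third chord $y_3$ crosses $y_1$, then $y_3$ joins them. Thus the absence of biclique cutsets gives only that every chord crosses some chord of its own type, not all of them. As soon as $|Y|\ge3$ the two conditions differ.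

This tells us what to write down. Let three chords $y_1,y_2,y_3$ be such that $y_3$ crosses both $y_1$ and $y_2$, but $y_1,y_2$ do not cross, and choose the positions so that observations (1)–(3) are respected.

**Definition (the graph $G_0$).** $H$ is a cycle of length $28$ with nodes $0,1,\dots,27$; $Y=\{y_1,y_2,y_3\}$ and $Z=\{z_1,z_2\}$ are the sides of a biclique; the neighbors on $H$ are
$$y_1:\{0,18\},\quad y_2:\{4,14\},\quad y_3:\{8,22\},\quad z_1:\{9,23\},\quad z_2:\{13,27\}.$$

Going around $H$ we read the owners of the ends as follows:

| position | 0 | 4 | 8 | 9 | 13 | 14 | 18 | 22 | 23 | 27 |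
|---|---|---|---|---|---|---|---|---|---|---|
| owner | $y_1$ | $y_2$ | $y_3$ | $z_1$ | $z_2$ | $y_2$ | $y_1$ | $y_3$ | $z_1$ | $z_2$ |

The graph has $28+5=33$ nodes. The order $0,8,18,22$ shows that $y_1,y_3$ cross; $4,8,14,22$ shows that $y_2,y_3$ cross; $9,13,23,27$ shows that $z_1,z_2$ cross; and $0,4,14,18$ shows that $y_1,y_2$ do not cross. Every $y$ crosses every $z$. For instance, deleting the star of $y_1$ leaves the arcs $1,\dots,17$ and $19,\dots,27$, and $y_3$, with ends $8$ and $22$, joins them.

Of course this only shows that one cutset fails. To refute the conjecture we must exclude all biclique cutsets, all 1-joins and all 2-joins, and prove that $G_0$ is balanced, not restricted balanced and not a $W_{pq}$. We isolate the properties that make this work, so that they also apply beyond $G_0$.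

## 4. Chord systems

Let $H$ be a cycle of length $n\equiv0\pmod4$ whose nodes are numbered cyclically by $\mathbb Z/n$. Then the residue mod $4$ of a node is well defined. "Forward" means in the direction of increasing numbers, and $(a,b)$ is the set of nodes strictly between $a$ and $b$ going forward from $a$. Let $Y,Z$ be disjoint nonempty sets of new nodes, called chords, such that

- each $y\in Y$ has two ends $u(y)\equiv0$ and $w(y)\equiv2\pmod4$ on $H$;
- each $z\in Z$ has two ends $v(z)\equiv1$ and $x(z)\equiv3\pmod4$ on $H$;
- all $2|Y|+2|Z|$ ends are distinct.

Two chords cross if their ends alternate around $H$. The graph $G$ consists of $H$, the edges from each chord to its two ends, and the edge $yz$ (with $y\in Y$, $z\in Z$) exactly when $y$ and $z$ cross. There are no other edges. It is bipartite, with sides (even nodes of $H$)$\,\cup Z$ and (odd nodes of $H$)$\,\cup Y$, and $H$ is a hole. Put $K=G[Y\cup Z]$. Two members of $Y$ have the same type, as do two members of $Z$.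

**Definition (chord system).** $G$ is a chord system if

- (P1) whenever $y\in Y$ and $z\in Z$ cross, the forward cyclic order of their ends is $u(y),v(z),w(y),x(z)$.

Further conditions that we shall impose are:

- (P2) every chord crosses another chord of the same type;
- (P3) if $c,d$ are crossing chords of different types, and $c'$ is of the type of $c$ and crosses $c$, then $c'$ crosses $d$;
- (P4) $K$ is connected.

If $K$ is a biclique with sides $Y,Z$, then (P3) and (P4) are automatic. Condition (P1) is what balancedness asks for: if the order were $u(y),x(z),w(y),v(z)$, then the forward arc from $u(y)$ to $x(z)$, of length $\equiv3$, would close with the edge $yz$ to a hole of length $\equiv 3+3\equiv2\pmod4$.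

Example: $G_0$ satisfies (P1)–(P4). The $u$-ends are $0,4,8$, the $v$-ends $9,13$, the $w$-ends $14,18,22$ and the $x$-ends $23,27$; the residues are $0,1,2,3$ respectively. All $u$'s precede all $v$'s, which precede all $w$'s, which precede all $x$'s, so every $y$ crosses every $z$ in the order of (P1). We checked (P2) in Section 3, and $K$ is a biclique.

From (P1)–(P4) we get four facts, used constantly in the next section. For $h\in V(H)$ let $h^-,h^+$ be its neighbors on $H$.

(F1) *The two ends of a chord are at distance at least $6$ on $H$; hence $n\ge12$.* A chord $c$ crosses a chord of its own type by (P2). It also crosses one of the other type, because $K$ is connected, has nodes of both types, and its edges are crossings. So each of the two open arcs between the ends of $c$ contains at least two nodes, and each arc has length at least $3$. Both lengths are $\equiv2\pmod4$ by the residues, so both are at least $6$.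

(F2) *Distinct chords have disjoint sets of ends; a node of $H$ has at most one neighbor in $K$.* This is the distinctness of the ends.

(F3) *The only common neighbor of $h^-$ and $h^+$ in $G$ is $h$.* On $H$ this holds since $n\ge12$. A chord with ends $h^-,h^+$ would have ends at distance $2$, against (F1).

(F4) *If $P,Q\subseteq V(H)$ are disjoint, nonempty and completely joined, then either $|P|=|Q|=1$, or one of them is $\{h\}$ and the other is $\{h^-,h^+\}$ for some $h$.* Nodes of $H$ have two neighbors in $H$, so $|P|,|Q|\le2$, and $|P|=|Q|=2$ would give a $4$-cycle in $H$.

## 5. Chord systems with (P1)–(P4) do not decompose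

**Theorem 1.** *A chord system satisfying (P1)–(P4) is not restricted balanced and has no biclique cutset, no 1-join and no 2-join.*

**Step 1: a cycle of length $\equiv2\pmod4$.** The purpose is to show that $G$ is not restricted balanced. Take an edge $y_1z_1$ of $K$, a $y_2\in Y$ crossing $y_1$, and a $z_2\in Z$ crossing $z_1$; these exist by (P4) and (P2). By (P3), $y_2\sim z_1$ and $y_1\sim z_2$. Applying (P3) to the crossing pair $y_1,z_2$ and to $y_2$, we get $y_2\sim z_2$. The forward arc from $u(y_1)$ to $v(z_1)$ has length $\equiv1$. So the cycle
$$y_1,\;z_2,\;y_2,\;z_1,\;v(z_1),\dots,u(y_1),\;y_1$$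
has length $\equiv3+1+1+1=6\equiv2\pmod4$. In $G_0$ one may use $y_1,z_2,y_3,z_1$ and the arc from $9$ back to $0$: the length is $3+1+9+1=14$.

**Step 2: no biclique cutset.** Let $S$ induce a biclique. We show that $G\setminus S$ is connected, according to how $S$ meets $H$.

*$S\cap V(H)$ has nodes of both parities.* Then its even and its odd nodes are completely joined, so by (F4) $S\cap V(H)$ is an edge or a 3-node path of $H$. Hence $H\setminus S$ is a nonempty path. By (F1) no chord has both ends in $S$, so each chord not in $S$ has an end in $H\setminus S$. So $G\setminus S$ is connected.

*$|S\cap V(H)|\le1$.* Then $H\setminus S$ is connected, and each chord not in $S$ has an end in it. So $G\setminus S$ is connected.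

*$|S\cap V(H)|\ge2$ and all nodes of $S\cap V(H)$ have the same parity.* The side of $S$ opposite to $S\cap V(H)$ is nonempty and contains no node of $H$, so it consists of chords. Each such chord $c$ is adjacent to all of $S\cap V(H)$ and has only two ends, so $S\cap V(H)$ is exactly the set of ends of $c$, and $c$ is unique by (F2). Every other node of $S$ off $H$ is a neighbor of $c$ in $K$, hence of the other type. Now $H\setminus S$ consists of two paths, nonempty by (F1). By (P2) some chord $c'$ of the type of $c$ crosses $c$. Since $c$ is the only chord of its type in $S$, $c'\notin S$, and $c'$ joins the two paths. Any other chord not in $S$ has, by (F2), its ends in these paths. So $G\setminus S$ is connected.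

**Step 3: no 1-join.** Suppose $V(G)=X_1\cup X_2$ is a 1-join with sets $A_1,A_2$. Call the edges between $X_1$ and $X_2$ cut edges.

*$H\subseteq X_2$, or symmetrically $H\subseteq X_1$.* Then $X_1\subseteq V(K)$, and every node of $X_1$ has its ends in $X_2$. So $X_1=A_1$, and all nodes of $X_1$ have the same neighbors in $X_2$; in particular they have the same ends. As $|X_1|\ge2$, this contradicts (F2).

*$H$ meets both parts.* Then $H$ contains at least two cut edges. They are all the pairs between $A_1\cap V(H)$ and $A_2\cap V(H)$, so by (F4) there are exactly two and they share a node $h$; say $h\in X_1$. The path $H\setminus h$ contains no cut edge and contains $h^\pm\in X_2$, so $H\cap X_1=\{h\}$. Moreover $h^\pm\in A_2$, so every node of $A_1$ is a common neighbor of $h^-,h^+$, and $A_1=\{h\}$ by (F3). As $|X_1|\ge2$, some chord lies in $X_1$. One of its ends is different from $h$, hence in $X_2$. So the chord is in $A_1$, a contradiction.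

**Step 4: no 2-join, the cases without a $(1,1)$ split of $H$.** Suppose $X_1,X_2$ is a 2-join with sets $A_i,B_i\subseteq X_i$. A cut edge is of type A if it joins $A_1$ and $A_2$, and of type B if it joins $B_1$ and $B_2$. Since $A_i\cap B_i=\emptyset$, the neighbors of a node of $A_1$ in $X_2$ are exactly $A_2$; likewise for $B_1$ and $B_2$, and with the indices exchanged. No edge has both types.

*Case I: $H\subseteq X_2$, or symmetrically $H\subseteq X_1$.* Then $X_1\subseteq V(K)$, and each node of $X_1$ has its ends in $X_2$, so $X_1=A_1\cup B_1$. All nodes of $A_1$ have the same ends, so $|A_1|=1$ by (F2), and likewise $|B_1|=1$. As $X_1$ contains a path from $A_1$ to $B_1$, it induces a single edge, which is a chordless path. This contradicts the last condition in the definition.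

*Case II: $H$ meets both parts.* The type A edges in $H$ are all the pairs between $A_1\cap V(H)$ and $A_2\cap V(H)$. By (F4) there are at most two, and if there are two then they share a node. The same holds for type B. The total number of cut edges in $H$ is even and positive. So, up to exchanging A and B, the numbers of type A and type B edges are $(2,0)$, $(2,2)$ or $(1,1)$.

*Case IIa: numbers $(2,0)$.* Let the two type A edges share $h$; by symmetry $h\in X_1$. As in Step 3, $H\cap X_1=\{h\}$, $h^\pm\in A_2$, and $A_1=\{h\}$ by (F3). Every other node of $X_1$ is a chord with an end different from $h$, hence with an end in $X_2$. It is not in $A_1$, so it is in $B_1$. All nodes of $B_1$ are such chords ($h\notin B_1$ since $A_1\cap B_1=\emptyset$), and they have the same neighbors in $X_2$. So their sets of ends different from $h$ coincide. These sets are nonempty, and they are disjoint for different chords by (F2). Hence $|B_1|=1$ and $X_1=\{h,b\}$. As $X_1$ contains a path from $h$ to $b$, it induces an edge, and $|A_1|=|B_1|=1$: a contradiction.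

*Case IIb: numbers $(2,2)$.* Let the type A edges share $h$ and the type B edges share $g$.

Suppose $h,g\in X_1$. Then $h\in A_1$, $g\in B_1$, so $h\ne g$; and $h^\pm\in A_2$, $g^\pm\in B_2$. Since $h^\pm\in X_2$, the nodes $h,g$ are not adjacent. So $H\setminus\{h,g\}$ is two nonempty paths without cut edges, each containing a neighbor of $h$, which is in $X_2$. So $H\cap X_1=\{h,g\}$. By (F3), $A_1=\{h\}$ and $B_1=\{g\}$. Any other node of $X_1$ is a chord with no neighbor in $X_2$, so its ends are $h$ and $g$; by (F2) there is at most one such chord. As $h\not\sim g$ and $X_1$ contains an $h$–$g$ path, $X_1=\{h,c,g\}$ induces a chordless path, a contradiction. The case $h,g\in X_2$ is symmetric.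

Suppose $h\in X_1$, $g\in X_2$. Then $h^\pm\in A_2\subseteq X_2$ and $g^\pm\in B_1\subseteq X_1$. Also $h^+\neq g$, because $h^+\in A_2$, $g\in B_2$ and $A_2\cap B_2=\emptyset$. Walk along $H$ forward from $h^+$ to $g^-$. This walk contains neither $h$ nor $g$, so it uses no cut edge. But it starts in $X_2$ and ends in $X_1$, a contradiction. The case $h\in X_2$, $g\in X_1$ is symmetric.

**Step 5: no 2-join, the $(1,1)$ case.** This is the only case that uses (P3) and the connectedness of $K$ in earnest: here the 2-join cuts $H$ into two arcs, and the chords must tie the arcs together.

*Case IIc: exactly one type A edge $a_1a_2$ and one type B edge $b_1b_2$ in $H$*, with $a_i\in A_i$, $b_i\in B_i$, so $a_i\neq b_i$. Removing the two edges from $H$ leaves two arcs: $P_1=H\cap X_1$ with extremes $a_1,b_1$, and $P_2=H\cap X_2$ with extremes $b_2,a_2$. Moreover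
$$A_i\cap V(H)=\{a_i\},\qquad B_i\cap V(H)=\{b_i\}\qquad(i=1,2),\tag{4}$$
since, for example, another node of $A_1\cap V(H)$ would be adjacent to $a_2$ and would give a second type A edge in $H$. Write $K_i=V(K)\cap X_i$.

If $K_1=\emptyset$, then $X_1=V(P_1)$ induces a chordless path, and $A_1=\{a_1\}$, $B_1=\{b_1\}$ by (4). This is excluded by the definition. The same argument applies to $K_2$. So $K_1,K_2\ne\emptyset$.

Every chord in $A_1$ is adjacent to $a_2$, that is, has $a_2$ as an end; by (F2) there is at most one. Call it $\alpha_1$ if it exists. Its other end is not in $P_2$, because its neighbors in $X_2$ are $A_2$, and $A_2\cap V(H)=\{a_2\}$. So its other end is in $P_1$. In the same way: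

- $\beta_1$ is the at most one chord in $B_1$, with ends $b_2$ and a node of $P_1$;
- $\alpha_2$ is the at most one chord in $A_2$, with ends $a_1$ and a node of $P_2$;
- $\beta_2$ is the at most one chord in $B_2$, with ends $b_1$ and a node of $P_2$.

Any other chord in $K_i$ has no neighbor in the other part, so both its ends are in $P_i$.

*Claim: if $c\in K_1$ and $d\in K_2$ cross, then $(c,d)=(\alpha_1,\alpha_2)$ or $(c,d)=(\beta_1,\beta_2)$.* We go through the other possibilities.

If $c$ has both ends in $P_1$ and $d$ has both ends in $P_2$, they do not cross.

If $c=\alpha_1$, with ends $a_2$ and $s\in P_1$, and $d$ has both ends in $P_2$, then these ends differ from $a_2$ by (F2). They lie in the subpath $P_2\setminus a_2$, which avoids both ends of $c$. So there is no crossing. The same argument, with $b_2$ in place of $a_2$, covers $c=\beta_1$. Symmetrically, $c$ with both ends in $P_1$ does not cross $\alpha_2$ or $\beta_2$.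

If $c=\alpha_1$, with ends $a_2$ and $s\in P_1$, and $d=\beta_2$, with ends $b_1$ and $t\in P_2$, go around $H$ in the order $a_1,\dots,b_1,b_2,\dots,a_2$. The part of $P_1$ after $s$ up to $b_1$, followed by $P_2\setminus a_2$, is a subpath of $H$. It avoids $s$ and $a_2$. It contains $b_1$ and $t$, since $b_1\neq s$ and $t\ne a_2$ by (F2). So there is no crossing. The pair $(\beta_1,\alpha_2)$ is symmetric. This proves the claim.

Now $K$ is connected and $K_1,K_2\neq\emptyset$, so some edge of $K$ joins $K_1$ to $K_2$. Its two nodes cross and have different types. By the claim and the symmetry between A and B we may assume that it is $\alpha_1\alpha_2$. By (P2) some chord $c\ne\alpha_1$ of the type of $\alpha_1$ crosses $\alpha_1$. If $c\in K_2$, the claim would give $c=\alpha_2$, which has the other type. So $c\in K_1$. By (P3), $c$ crosses $\alpha_2$, so $c\sim\alpha_2$. Since $\alpha_2\in A_2$ and $c\in X_1$, we get $c\in A_1$. But $\alpha_1$ is the only chord in $A_1$, so $c=\alpha_1$, a contradiction. $\blacksquare$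

## 6. Residues force balancedness when $K$ is a biclique

Balancedness is a statement about all holes. We need two computations: one for a hole that uses a short piece of $K$, and one for a hole that uses chords of only one type.

**Lemma 1.** *In a chord system, let $T$ be an induced path of $K$ with $2$ or $3$ nodes. Let $Q$ be an arc of $H$ joining an end of one endpoint of $T$ to an end of the other endpoint of $T$ and containing no other ends of nodes of $T$. Then $T\cup Q$, together with the two joining edges, is a cycle of length $\equiv0\pmod4$.*

*Proof.* If $T=yz$, then by (P1) $Q$ is one of the four arcs between cyclically consecutive nodes among $u(y),v(z),w(y),x(z)$. All of these have length $\equiv1$, and the cycle has length $\equiv1+3\equiv 0$.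

If $T=yzy'$, then (P1) for $y,z$ and for $y',z$ gives $u(y),u(y')\in(x(z),v(z))$ and $w(y),w(y')\in(v(z),x(z))$. As $Q$ avoids $v(z)$ and $x(z)$, it lies in one of these two open arcs, so it joins two $u$-ends or two $w$-ends. So its length is $\equiv0$, and the cycle has length $\equiv0+4\equiv 0$.

If $T=zyz'$, then $v(z),v(z')\in(u(y),w(y))$ and $x(z),x(z')\in(w(y),u(y))$. As $Q$ avoids $u(y),w(y)$, it joins two $v$-ends or two $x$-ends, and the length is again $\equiv0+4$. $\blacksquare$

**Lemma 2.** *In a chord system, every cycle of $G[V(H)\cup Y]$ and every cycle of $G[V(H)\cup Z]$ has length $\equiv0\pmod4$.*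

*Proof.* In $G[V(H)\cup Y]$ one side consists of the even nodes of $H$, the other of the odd nodes of $H$ and the nodes of $Y$. Every node of the second side has exactly two neighbors, one of residue $0$ and one of residue $2$. So along a cycle, the nodes on the even side alternate between residues $0$ and $2$. Their number is even, and the length of the cycle is twice that number. For $Z$, argue in the same way with the odd nodes and the residues $1,3$. $\blacksquare$

**Theorem 2.** *If $K$ is a biclique, a chord system $G$ is balanced.*

*Proof.* Let $C$ be a hole with $|C|>4$. If $C\cap K$ contains no edge, then $C$ misses $Y$ or $Z$, since $Y$ and $Z$ are completely joined; Lemma 2 applies. Otherwise $C\cap Y$ and $C\cap Z$ are nonempty and completely joined. As $C$ is chordless of length greater than $4$, no node has three neighbors in $C$ and $C$ contains no $4$-cycle. So $T=C\cap K$ is a path with $2$ or $3$ nodes, induced in $K$. The rest $Q$ of $C$ is a path contained in $H$, that is, an arc. Its extremes are ends of the two endpoints of $T$. It contains no other ends of nodes of $T$, since $C$ has no chord. By Lemma 1, $|C|\equiv0\pmod4$. $\blacksquare$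

## 7. $G_0$ refutes the conjecture

**Theorem 3.** *$G_0$ is balanced, not restricted balanced, is not a $W_{pq}$, and has no 1-join, no 2-join and no biclique cutset. Hence the conjecture is false.*

*Proof.* Section 4 showed that $G_0$ is a chord system with (P1)–(P4) and that its $K$ is a biclique. So Theorems 1 and 2 give everything except that $G_0$ is not a $W_{pq}$. This is not yet obvious: a priori, $G_0$ could be a $W_{p'q'}$ with respect to a different hole. We show that the hole can be recognized from the degrees.

Suppose $G_0$ is a $W_{p'q'}$ with hole $H'$ and sets $Y',Z'$. Every node of $Y'\cup Z'$ has degree at least $4$: two neighbors on $H'$ and at least two in the biclique. In $G_0$ the nodes of degree at least $4$ are exactly those of $Y\cup Z$, since nodes of $H$ have degree at most $3$ and the $y$'s and $z$'s have degrees $4$ and $5$. So $Y'\cup Z'\subseteq Y\cup Z$ and $V(H')\supseteq V(H)$. The subgraph induced by $V(H')$ is a cycle and contains the cycle $H$; hence $H'=H$ and $Y'\cup Z'=Y\cup Z$. As $G_0$ is connected, its bipartition is unique. The sets $Y'$ and $Z'$ lie on opposite sides, and so do $Y$ and $Z$. So $\{Y',Z'\}=\{Y,Z\}$.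

In a $W_{p'q'}$, for $i<j$, the nodes $u_i,u_j,w_i,w_j$ occur in this order on $H'$, so any two nodes of $Y'$ cross; likewise $v_i,v_j,x_i,x_j$ show that any two nodes of $Z'$ cross. But $y_1,y_2\in Y$ do not cross, a contradiction. $\blacksquare$

## 8. Classification of a hole plus a biclique

Can the conjecture be rescued by enlarging the list of exceptions? First we determine all exceptions of the shape "hole plus biclique", now allowing nodes with more than two neighbors on the hole.

**Theorem 4.** *Let $G$ be a balanced graph whose node set is the disjoint union of $V(H),Y,Z$, where $H$ is a hole, $Y\cup Z$ induces a biclique with sides $Y,Z\neq\emptyset$, every node of $Y\cup Z$ has at least two neighbors in $H$, and every node of $H$ has at most one neighbor in $Y\cup Z$. The following are equivalent:*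

- *(i) $G$ has no biclique cutset;*
- *(ii) $G$ has no biclique cutset, no 1-join and no 2-join;*
- *(iii) $G$ is a chord system (with respect to $H,Y,Z$, with $K$ a biclique) satisfying (P2).*

*Proof.* In (iii), (P3) and (P4) hold because $K$ is a biclique, so (iii)$\Rightarrow$(ii) is Theorem 1. (ii)$\Rightarrow$(i) is trivial. Assume (i). We derive (iii) in six steps. Since $G$ is balanced, $|H|\equiv0\pmod4$. We write $N_H(c)$ for the set of neighbors of $c$ on $H$.

**Step 1: each node of $Y\cup Z$ has an even number of neighbors on $H$.** Let $c\in Y\cup Z$ have $k\ge2$ neighbors on $H$. The $k$ arcs between consecutive ones are called the sectors of $c$. The extremes of a sector lie on the same side of the bipartition, so they are not adjacent. So each sector closes with $c$ to a hole, and has length $\equiv2\pmod4$. The sectors add up to $|H|\equiv0$, so $2k\equiv0\pmod4$ and $k$ is even.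

**Step 2: for distinct $y,y'\in Y$, either both have exactly two neighbors on $H$ and cross, or every sector of $y$ contains an even number of neighbors of $y'$.** This replaces the crossing dichotomy for chords with many ends. Go around $H$ through the neighbors of $y$ and $y'$; these are disjoint sets. Group them into maximal runs with the same owner. Both owners occur and runs alternate between them, so there are $2m$ runs with $m\ge1$. Let $d_1,\dots,d_{2m}$ be the switch arcs, which lead from the last node of one run to the first node of the next. The same symbols denote their lengths, and indices are taken mod $2m$. All $d_i$ are even, as all neighbors of $y,y'$ lie on one side of the bipartition. Let $r_i$ be the number of nodes of the run between $d_i$ and $d_{i+1}$.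

If $2m=2$, each sector of $y$ contains all or none of the neighbors of $y'$, so an even number by Step 1.

Let $2m\ge4$. The run between $d_i$ and $d_{i+1}$ lies in the interior of one sector of the other owner. This sector consists of $d_i$, then $r_i-1$ sectors of the owner of the run, then $d_{i+1}$. Hence $d_i+2(r_i-1)+d_{i+1}\equiv2$, that is,
$$d_i+d_{i+1}\equiv2r_i\pmod4.\tag{5}$$
If two switch arcs $d_i,d_j$ share no node, then $y,d_i,y',d_j$ form a hole. Indeed, each switch arc contains exactly one neighbor of $y$ and one of $y'$, namely its extremes, and $y\not\sim y'$. An edge of $H$ that joins the two arcs, or joins the extremes of one of them outside it, would join two extremes; but all extremes lie on one side of the bipartition. The hole has length $d_i+d_j+4$, so $d_i+d_j\equiv0$. As both are even,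
$$d_i\equiv d_j\pmod4\quad\text{whenever } d_i,d_j \text{ share no node}.\tag{6}$$
Consecutive arcs $d_i,d_{i+1}$ share a node if and only if $r_i=1$, and nonconsecutive ones share none.

If $r_i\ge2$, then $d_i\equiv d_{i+1}$ by (6), so $2r_i\equiv2d_i\equiv0$ by (5), and $r_i$ is even. If $r_i=1$, then $d_i+d_{i+1}\equiv2$ by (5), so $d_i\not\equiv d_{i+1}$. Suppose some $r_i=1$. If $2m\ge6$, then $d_{i+3}$ is nonconsecutive with both $d_i$ and $d_{i+1}$, so it is congruent to both by (6), which is impossible. So $2m=4$. Then $d_1\equiv d_3$ and $d_2\equiv d_4$ by (6), and $d_i\not\equiv d_{i+1}$ for one $i$, so consecutive switch arcs are never congruent. Hence no $r_j$ is at least $2$: all $r_j=1$. So $y,y'$ have two neighbors each, and they cross. If no $r_i$ equals $1$, then all runs have even size, and each sector of $y$ contains exactly one run of $y'$ or none.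

**Step 3: every node of $Y\cup Z$ has exactly two neighbors on $H$.** By symmetry consider $Y$. Let $Y^*=\{y\in Y:|N_H(y)|\ge4\}$; by Step 1 the other members of $Y$ have exactly two neighbors on $H$. Suppose $Y^*\ne\emptyset$. Among all sectors of all members of $Y^*$, choose a sector $\Sigma$ with the fewest nodes, and let $y\in Y^*$ be its owner. Since $y$ has more than two neighbors, the first alternative of Step 2 never holds for $y$.

If the interior of $\Sigma$ contained a neighbor of another $y'\in Y^*$, it would contain at least two by Step 2. Two of these that are consecutive along $\Sigma$ bound a sector of $y'$ with fewer nodes than $\Sigma$, a contradiction. If $y'\in Y\setminus Y^*$ has a neighbor in the interior of $\Sigma$, then it has an even number there, so both its neighbors are there. Now delete the biclique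
$$\{y\}\cup N(y)=\{y\}\cup N_H(y)\cup Z.$$
Sectors have length at least $2$, so all sector interiors are nonempty. The remaining nodes of $Y$ that attach to the interior of $\Sigma$ attach nowhere else. So the interior of $\Sigma$ is separated from the interiors of the other sectors, and we have a biclique cutset, against (i).

**Step 4: every $y\in Y$ crosses every $z\in Z$, and the four arcs between consecutive ends have length $\equiv1\pmod4$.** Now that each node of $Y\cup Z$ has two ends, this is observations (2) and (3) of Section 2. An arc joining an end of $y$ to an end of $z$ without other ends of $y,z$ closes with $yz$ to a hole, so has length $\equiv1$. If $y,z$ did not cross, the four arcs would be $\equiv2,1,2,1$ by Step 1, and $|H|\equiv2$, a contradiction.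

**Step 5: $G$ is a chord system.** We have to name the ends and verify residues and (P1). Fix $y_0\in Y$, $z_0\in Z$. By Step 4 we can number $H$ so that their four ends have residues $0,1,2,3$ in forward order, starting at an end of $y_0$. Call them $u(y_0),v(z_0),w(y_0),x(z_0)$. Every $y\in Y$ crosses $z_0$. Its end in $(x(z_0),v(z_0))$ lies at distance $\equiv1$ forward from $x(z_0)$ by Step 4, so it has residue $0$; call it $u(y)$. Its other end lies at distance $\equiv1$ forward from $v(z_0)$, so it has residue $2$; call it $w(y)$. In the same way, using $y_0$, every $z\in Z$ has an end $v(z)\in(u(y_0),w(y_0))$ of residue $1$ and an end $x(z)\in(w(y_0),u(y_0))$ of residue $3$. For any $y,z$, Step 4 says that residues increase by $1$ from end to end going forward, so the order is $u(y),v(z),w(y),x(z)$. This is (P1). All ends are distinct because a node of $H$ has at most one neighbor in $Y\cup Z$. All pairs $y,z$ cross and all are adjacent, as required.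

**Step 6: (P2).** If $y$ crosses no other $y'\in Y$, delete the biclique $\{y\}\cup N(y)=\{y\}\cup N_H(y)\cup Z$. Of $H$ there remain two nonempty paths, and each remaining chord is in $Y$ and has both ends in the same path. This is a biclique cutset, against (i). The argument for $Z$ is the same. $\blacksquare$

**Description by two permutations.** We now read off what the graphs in (iii) look like. In a chord system with $K$ a biclique, fix $y_0\in Y$. By (P1) all $v$-ends are in $(u(y_0),w(y_0))$ and all $x$-ends are in $(w(y_0),u(y_0))$. All $u$-ends lie in $\bigcap_{z}(x(z),v(z))$, which is the open arc from the last $x$-end before $u(y_0)$ to the first $v$-end after it. It contains no $v$-end and no $x$-end. Symmetrically, all $w$-ends lie in $\bigcap_z(v(z),x(z))$, the open arc from the last $v$-end before $w(y_0)$ to the first $x$-end after it. So the ends occur in four blocks $U,V,W,X$, in this cyclic order. Two chords $y,y'$ cross if and only if their ends occur in the same order in $U$ and in $W$; similarly for $Z$ with $V$ and $X$.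

Number $Y=\{y_1,\dots,y_p\}$ by the order in $U$ and $Z=\{z_1,\dots,z_q\}$ by the order in $V$. Let $\pi(i)$ be the position of $w(y_i)$ in $W$ and $\sigma(j)$ the position of $x(z_j)$ in $X$. The graph is given by the permutations $\pi$ of $\{1,\dots,p\}$ and $\sigma$ of $\{1,\dots,q\}$, and the arc lengths. For $i<j$ call $\{i,j\}$ a non-inversion of $\pi$ if $\pi(i)<\pi(j)$; this means that $y_i,y_j$ cross. So (P2) says that every index lies in a non-inversion of $\pi$, respectively of $\sigma$. All pairs $(\pi,\sigma)$ occur: take $n=8(p+q)-12$ and
$$u(y_i)=4(i-1),\qquad v(z_j)=4(p-1)+1+4(j-1),$$
$$w(y_i)=4(p+q-2)+2+4(\pi(i)-1),\qquad x(z_j)=4(2p+q-3)+3+4(\sigma(j)-1).$$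
The four blocks follow one another, the last possible position is $n-1$, and the residues are correct. For $G_0$ we have $p=3$, $q=2$, the order in $W$ is $y_2,y_1,y_3$, and $\sigma=\mathrm{id}$.

For $p,q\ge2$, the graphs $W_{pq}$ are exactly those with $\pi=\mathrm{id}$ and $\sigma=\mathrm{id}$. Indeed, such a chord system is balanced by Theorem 2 and has the form of a $W_{pq}$. Conversely, a $W_{pq}$ with its hole $H$ satisfies the hypotheses of Theorem 4. Steps 4 and 5 use only that each chord has two neighbors on $H$ (and Step 1), so they apply with $y_0=y_1$, $z_0=z_1$, $u(y_0)=u_1$. They show that it is a chord system. The given order of the ends gives $u(y_i)=u_i$, $v(z_j)=v_j$, $w(y_i)=w_i$, $x(z_j)=x_j$, so $\pi=\mathrm{id}$ and $\sigma=\mathrm{id}$. As (P2) then holds, Theorem 1 shows once more that no $W_{pq}$ decomposes.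

**Corollary.** *For $p,q\ge2$, every $(\pi,\sigma)\ne(\mathrm{id},\mathrm{id})$ such that each index lies in a non-inversion (of $\pi$, respectively $\sigma$) yields counterexamples to the conjecture. Such pairs exist if and only if $\max(p,q)\ge3$.*

*Proof.* Such a graph is a chord system with (P1)–(P4) and $K$ a biclique, so Theorems 1 and 2 apply. It is not a $W_{p'q'}$ by the proof of Theorem 3. As $p,q\ge2$, the nodes of degree at least $4$ are exactly $Y\cup Z$, so the hole must be $H$ and the two sets must be $Y$ and $Z$; and some two chords of the same type do not cross.

If $p\ge3$, take $\sigma=\mathrm{id}$ and the order $w(y_2),w(y_1),w(y_3),\dots,w(y_p)$ in $W$: only $\{1,2\}$ is inverted, and $3$ forms non-inversions with every other index. If $q\ge3$, exchange the roles of $\pi$ and $\sigma$. If $p=2$, then (P2) forces $\pi=\mathrm{id}$, and if $q=2$ it forces $\sigma=\mathrm{id}$; so for $p=q=2$ there is no such pair. $\blacksquare$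

## 9. Chord systems whose chords do not form a biclique

It does not suffice to enlarge the list $W_{pq}$ by all the graphs of Theorem 4. Theorem 1 only needs (P1)–(P4), and these can hold when $K$ is not a biclique.

**Theorem 5.** *Let $Y=Y_1\cup Y_2$, $Z=Z_1\cup Z_2$ (disjoint unions) be chords as in Section 4, whose ends, going forward around $H$, occur in blocks*
$$U_1,\;U_2,\;V_1,\;V_2,\;W_2,\;X_2,\;W_1,\;X_1,$$
*where $U_i,W_i$ are the $u$- and $w$-ends of $Y_i$, and $V_i,X_i$ are the $v$- and $x$-ends of $Z_i$. Suppose $|Y_i|,|Z_i|\ge2$ and the chords of each of the four classes pairwise cross (same order in both blocks). Then $G$ is a counterexample to the conjecture, and $G$ is not one of the graphs of Theorem 4(iii).*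

Example, with $n=48$ and $56$ nodes:
$$U_1=\{0,4\},\;U_2=\{8,12\},\;V_1=\{13,17\},\;V_2=\{21,25\},$$
$$W_2=\{26,30\},\;X_2=\{31,35\},\;W_1=\{38,42\},\;X_1=\{43,47\},$$
where in each class the first end of one block is paired with the first end of the other, and the second with the second. The residues are $0,0,1,1,2,3,2,3$ block by block, as required.

**Step 1: the crossings, and Theorem 1.** We read the crossings off the block order.

| classes | order of blocks | crossing |
|---|---|---|
| $Y_1,Z_1$ | $U_1V_1W_1X_1$ | yes |
| $Y_2,Z_1$ | $U_2V_1W_2X_1$ | yes |
| $Y_2,Z_2$ | $U_2V_2W_2X_2$ | yes |
| $Y_1,Z_2$ | $U_1V_2X_2W_1$ | no |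
| $Y_1,Y_2$ | $U_1U_2W_2W_1$ | no |
| $Z_1,Z_2$ | $V_1V_2X_2X_1$ | no |

In the first three rows the order is $u,v,w,x$, so (P1) holds. (P2) holds because each class has at least two chords and they pairwise cross. The graph $K$ is the path $Y_1-Z_1-Y_2-Z_2$ with its nodes replaced by stable sets and its edges by complete bipartite graphs. So $K$ is connected, and two chords of the same class have the same neighbors in $K$. Crossing chords of the same type are in the same class, so (P3) holds. By Theorem 1, $G$ is not restricted balanced and has no biclique cutset, no 1-join and no 2-join.

**Step 2: $G$ is not a $W_{p'q'}$ and not a graph of Theorem 4(iii).** Again the hole is recognized by degrees. Nodes of $H$ have degree at most $3$, and each chord has two ends and at least two neighbors in $K$. So the nodes of degree at least $4$ are exactly $Y\cup Z$. Suppose $G$ were a $W_{p'q'}$ or a graph as in Theorem 4(iii), with hole $H'$ and biclique sides $Y',Z'$. In the second case $|Y'|,|Z'|\ge2$ by (P2). So in both cases all nodes of $Y'\cup Z'$ have degree at least $4$, and as in Theorem 3 we get $H'=H$ and $Y'\cup Z'=Y\cup Z$. Then $Y\cup Z$ would induce a biclique. As $K$ is connected, its bipartition is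 unique, so the sides would be $Y$ and $Z$. But nodes of $Y_1$ and $Z_2$ are not adjacent, a contradiction.

It remains to prove that $G$ is balanced. The proof of Theorem 2 used that a hole either misses $Y$ or $Z$, or meets $K$ in one short path. This now fails: a hole can use nodes of both $Y_1$ and $Z_2$ without using an edge between them. The remedy is that $Z_2$, together with the stretch of $H$ from $V_2$ to $X_2$, can only be entered and left at two places as long as the hole avoids $Y_2$ and so we can reroute it along $H$ without changing its length mod $4$. The same applies to $Y_1$ and the stretch from $W_1$ to $U_1$, as long as the hole avoids $Z_1$.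

**Lemma 3.** *Let $D=Z_2$ and let $I$ be the arc from the first node of $V_2$ forward to the last node of $X_2$; or let $D=Y_1$ and let $I$ be the arc from the first node of $W_1$ forward (through $X_1$) to the last node of $U_1$. Let $S'\subseteq Y\cup Z$ have no ends in $I$ and no neighbors in $D$. Put $J=G[I\cup D]$. Let $C$ be a cycle of $G[V(H)\cup D\cup S']$. If $C\subseteq J$, then $|C|\equiv0\pmod4$. Otherwise there is a cycle $C^*$ of $G[V(H)\cup S']$ with $|C^*|\equiv|C|\pmod4$ and $C^*\setminus I=C\setminus J$.*

*Proof.* Let $D=Z_2$, and let $f$ and $l$ be the first and last node of $I$; they have residues $1$ and $3$. Work inside $G'=G[V(H)\cup D\cup S']$. Consider the even-side nodes of $J$. An even node of $I$ is not an extreme of $I$, so both its neighbors on $H$ are in $I$; they have residues $1$ and $3$. It has no chord neighbor in $G'$, since chords of $D$ have odd ends and chords of $S'$ have no ends in $I$. A node of $D=Z_2$ has its two ends in $I$, with residues $1$ and $3$, and no neighbor in $S'$ or $D$. So every even-side node of $J$ has exactly two neighbors in $G'$, both in $J$, one of residue $1$ and one of residue $3$. The odd-side nodes of $J$ are the odd nodes of $I$, and along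 any path or cycle in $J$ they alternate between residues $1$ and $3$.

Hence a cycle in $J$ has an even number of odd-side nodes, and its length, twice that number, is $\equiv0\pmod4$. An $f$–$l$ path in $J$ starts with residue $1$ and ends with residue $3$. So it has an even number $2k$ of odd-side nodes and length $2(2k-1)\equiv2\pmod4$. The arc $I$ is itself such a path, so it also has length $\equiv2$.

An odd node of $I$ has no chord neighbor in $G'$ outside $D$. So the only edges of $G'$ between $J$ and the rest are the two edges of $H$ that leave $I$ at $f$ and at $l$. If $C\not\subseteq J$, then either $C\cap J$ is empty, and we put $C^*=C$; or $C$ uses both of these edges and $C\cap J$ is an $f$–$l$ path, which we replace by $I$ to obtain $C^*$. In both cases $C^*$ has the required properties, and outside $J$ nothing has changed.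

For $D=Y_1$ the same argument works with the parities exchanged: $f,l$ have residues $2,0$. The odd-side nodes of $J$ (odd nodes of $I$ and nodes of $Y_1$) have exactly two neighbors, with residues $0$ and $2$, both in $J$. The even nodes of $I$ alternate between residues $0$ and $2$ along paths and cycles in $J$, and the two edges leaving $J$ are again the edges of $H$ at $f$ and $l$. $\blacksquare$

**Step 3: $G$ is balanced.** We show $|C|\equiv0\pmod4$ for every hole $C$. We may assume $|C|>4$ and $C\ne H$. We distinguish the cases by the edges of $K$ in $C$. Recall that edges of $K$ are of the three kinds $Y_1Z_1$, $Z_1Y_2$, $Y_2Z_2$, and each kind is a complete bipartite graph. Since $C$ is chordless, two adjacent nodes of $C$ are joined by an edge of $C$.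

*Case 0: $C\subseteq K$.* If two nodes of $C$ are in the same class, they have the same neighbors in $K$, so the two neighbors in $C$ of the one are the two neighbors in $C$ of the other. Then $C$ is a $4$-cycle. So the nodes of $C$ are in different classes and $|C|\le4$, a contradiction. Case 0 does not occur, and from now on $C\cap V(H)\ne\emptyset$.

*Case 1: $C\cap K$ has no edge.* If $C$ contains $y\in Y$ and $z\in Z$, they are not adjacent, so $y\in Y_1$ and $z\in Z_2$. Hence $C\cap K$ is contained in $Y$, in $Z$, or in $Y_1\cup Z_2$. In the first two situations Lemma 2 applies. In the third, apply Lemma 3 with $D=Z_2$ and $S'=Y_1$. The chords in $Y_1$ have their ends in $U_1,W_1$, outside $I$, and no neighbors in $Z_2$. So either $|C|\equiv0$, or $|C|\equiv|C^*|$ with $C^*\subseteq G[V(H)\cup Y]$, and Lemma 2 gives $|C^*|\equiv0$.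

*Case 2: $C$ contains an edge $z_1y_2$ with $z_1\in Z_1$, $y_2\in Y_2$.* Every node of $Y$ is adjacent to $z_1$, and every node of $Z$ is adjacent to $y_2$. So every other node of $C\cap K$ is adjacent to $z_1$ or $y_2$, and $C\cap K=T$ is a subpath $t,z_1,y_2,s$ of $C$ with $t\in Y$, $s\in Z$, where $t$ or $s$ or both may be missing. (If $t$ and $s$ are both present then $t\not\sim s$, for otherwise $t,z_1,y_2,s$ would be a $4$-cycle.) The rest $Q$ of $C$ is an arc of $H$. It joins an end of one endpoint of $T$ to an end of the other and contains no other ends of nodes of $T$.

If $T$ has $2$ or $3$ nodes, Lemma 1 gives $|C|\equiv0$. Let $T$ have $4$ nodes. As $t\not\sim s$, we have $t\in Y_1$ and $s\in Z_2$. The arc $Q$ joins an end of $t$ to an end of $s$ and avoids $u(y_2),v(z_1),w(y_2),x(z_1)$, which occur in this cyclic order. From the block order,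
$$u(t)\in(x(z_1),u(y_2)),\qquad v(s)\in(v(z_1),w(y_2)),\qquad x(s),w(t)\in(w(y_2),x(z_1)).$$
So the only possibility is that $Q$ joins $x(s)$ to $w(t)$ inside $(w(y_2),x(z_1))$. As $X_2$ precedes $W_1$ there, $Q$ is the forward arc from $x(s)$ to $w(t)$, of length $\equiv2-3\equiv3$. Counting the three edges of $T$ and the two joining edges, $|C|\equiv3+2+3\equiv0\pmod4$.

*Case 3: $C$ has no $Z_1Y_2$-edge, but an edge $y_1z_1$ with $y_1\in Y_1$, $z_1\in Z_1$.* As $z_1$ is adjacent to all of $Y_2$, we have $C\cap Y_2=\emptyset$. The graph $T=C\cap(Y_1\cup Z_1)$ is complete bipartite. As $|C|>4$ and $C$ is chordless, it is a path with $2$ or $3$ nodes. The other nodes of $C\cap K$ are in $Z_2$, and $Z_2$ has no neighbors in $T$. The arc $I$ for $D=Z_2$ contains no ends of $Y_1\cup Z_1$. So Lemma 3 applies with $D=Z_2$ and $S'=T$. As $T\not\subseteq J$, we get a cycle $C^*$ of $G[V(H)\cup T]$ with $|C^*|\equiv|C|$ and $C^*\setminus I=C\setminus J$; it contains $T$ as a subpath.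

The rest $Q=C^*\setminus T$ is a path contained in $H$, that is, an arc. We check that Lemma 1 applies to $T$ and $Q$. The ends of nodes of $T$ lie outside $I$, and outside $I$ and $J$ the cycles $C^*$ and $C$ agree. So $Q$ contains the same ends of nodes of $T$ as $C$ does. In $C$, each endpoint of $T$ has one neighbor outside $T$, which must be one of its ends, since $Z_2$ has no neighbors in $T$. As $C$ is chordless, it contains no further ends of nodes of $T$. So $Q$ joins an end of one endpoint of $T$ to an end of the other and contains no other ends of nodes of $T$. Lemma 1 gives $|C^*|\equiv0$, so $|C|\equiv0$.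

*Case 4: otherwise.* Then $C$ contains an edge $y_2z_2$ with $y_2\in Y_2$, $z_2\in Z_2$, and no $Z_1Y_2$-edge. As $y_2$ is adjacent to all of $Z_1$, we have $C\cap Z_1=\emptyset$. The graph $T=C\cap(Y_2\cup Z_2)$ is complete bipartite, hence a path with $2$ or $3$ nodes as in Case 3. The other nodes of $C\cap K$ are in $Y_1$, which has no neighbors in $T$. The arc $I$ for $D=Y_1$ contains the blocks $W_1,X_1,U_1$ and no others, so it contains no ends of $Y_2\cup Z_2$. Apply Lemma 3 with $D=Y_1$ and $S'=T$. Exactly as in Case 3, $C^*\setminus T$ is an arc that joins an end of one endpoint of $T$ to an end of the other and contains no other ends of nodes of $T$. Lemma 1 gives $|C|\equiv|C^*|\equiv0\pmod4$.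

Hence $G$ is balanced, and with Steps 1 and 2 the proof of Theorem 5 is complete. $\blacksquare$
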